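\title{Convolution operators of weak type $(p,p)$ that are not of strong type $(p,p)$ for $p>2$}

\begin{abstract}
Cowling conjectured that on an amenable locally compact group every convolution operator of weak type $(p,p)$ with $2<p<\infty$ is of strong type $(p,p)$. We show that this fails for every such $p$, already on $\mathbb Z$, and on every locally compact group that contains arbitrarily large abelian subgroups. The examples are adjoints of products $\prod_k(I+\varepsilon S_k)$, where the $S_k$ are normalized Rudin--Shapiro operators of rapidly increasing length. On $L^q$, $q=p/(p-1)$, such a product is exponentially smaller on indicator functions than on functions that take values of many different sizes. We also obtain a single convolution operator that is bounded from $L^p$ to the Lorentz space $L^{p,r}$ for every $r>p$ but is not bounded on $L^p$.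
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be a locally compact group with left Haar measure $|\cdot|$, let $1<p<\infty$, and let $q=p/(p-1)$. Functions are complex valued. For a measurable function $h$ on $G$ put
\[
\|h\|_{p,\infty}=\sup_{t>0}\,t\,|\{|h|>t\}|^{1/p},
\]
and let $L^{p,\infty}(G)$, \emph{weak $L^p$}, be the space of all $h$ with $\|h\|_{p,\infty}<\infty$. Since $\|h\|_p^p=p\int_0^\infty t^p|\{|h|>t\}|\,dt/t$, the $L^p$ norm adds up the contributions of all levels $t$, while the weak norm keeps only the largest one. The two agree when $|h|$ takes a single nonzero value, and they drift apart when $|h|$ takes values of many sizes: on $\mathbb Z$ the function $h(j)=j^{-1/p}$ $(j\ge1)$, $h(j)=0$ $(j\le0)$ lies in $\ell^{p,\infty}$ but not in $\ell^p$.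

A \emph{convolution operator} is a linear operator $W$ defined on $L^p(G)$ that commutes with the right translations $\varphi\mapsto\varphi(\,\cdot\,y)$, $y\in G$. It is of \emph{strong type} $(p,p)$ if it is bounded from $L^p(G)$ to $L^p(G)$, and of \emph{weak type} $(p,p)$ if it is bounded from $L^p(G)$ to $L^{p,\infty}(G)$. These operators form the spaces $L^p_p(G)\subset L^{p,\infty}_p(G)$, and we write $\|W\|_{p\to p}$ and $\|W\|_{p\to(p,\infty)}$ for the best constants. The basic examples are the left translations $\lambda(x)\varphi(y)=\varphi(x^{-1}y)$, which are isometries of every $L^s(G)$, and their finite combinations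
\[
\lambda(\rho)=\sum_x\rho(x)\lambda(x),\qquad \rho\colon G\to\mathbb C \text{ finitely supported}.
\]
With $(\rho*\rho')(z)=\sum_{xy=z}\rho(x)\rho'(y)$ we have $\lambda(\rho)\lambda(\rho')=\lambda(\rho*\rho')$, and $\|\lambda(\rho)\|_{s\to s}\le\|\rho\|_1$. Norms of finitely supported kernels such as $\rho$ are always taken with respect to counting measure, and $\delta_x$ is the indicator of $\{x\}$.

E.~M.~Stein asked whether $L^p_p(G)=L^{p,\infty}_p(G)$ for every locally compact group. For $1<p<2$ the two spaces differ on every infinite locally compact group; this is due to Zafran for many classical abelian groups and to Cowling and Fournier in general. For $p=2$, M.~Cowling showed that they coincide when $G$ is amenable, that is, when $L^\infty(G)$ carries a left invariant mean; abelian groups are amenable. For nonabelian free groups they differ for every $p\ge2$. The remaining case is the subject of the following conjecture, posed in \cite{pp}; the question was open even for $G=\mathbb Z$.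

\medskip
\noindent\textbf{Cowling's conjecture.} \emph{If $G$ is amenable and $2<p<\infty$, then every convolution operator on $G$ of weak type $(p,p)$ is of strong type $(p,p)$.}
\medskip

Two simple tests on $G=\mathbb Z$ show why one would expect this. First let $\rho$ be supported in $[-D,D]$, put $\widehat\rho(\theta)=\sum_x\rho(x)e^{-i\theta x}$, and apply $\lambda(\rho)$ to the modulated interval $\varphi(y)=e^{i\theta y}\mathbf 1_{[1,L]}(y)$. For $D<y\le L-D$ we get $\lambda(\rho)\varphi(y)=\widehat\rho(\theta)e^{i\theta y}$, so $\|\lambda(\rho)\varphi\|_{p,\infty}\ge|\widehat\rho(\theta)|(L-2D)^{1/p}$, while $\|\varphi\|_p=L^{1/p}$. Letting $L\to\infty$ gives $\|\lambda(\rho)\|_{p\to(p,\infty)}\ge\max|\widehat\rho|$. If $p=2$, the right side is $\|\lambda(\rho)\|_{2\to2}$ by Plancherel's theorem; if $\rho\ge0$, it is $\|\rho\|_1\ge\|\lambda(\rho)\|_{p\to p}$. In both cases the weak and the strong norm of $\lambda(\rho)$ are equal.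

Next test on point masses. Let $W$ be of weak type $(p,p)$ on $\mathbb Z$ and $\rho=W\delta_0$. Then $\rho\in\ell^{p,\infty}$. Moreover $|\sum_x\rho(x)\varphi(-x)|=|W\varphi(0)|\le\|W\varphi\|_{p,\infty}\le C\|\varphi\|_p$ for finitely supported $\varphi$, so $\rho\in\ell^q$. If $W$ is of strong type, the same tests give $\rho\in\ell^p\cap\ell^q$. For $p<2$ the two conditions read $\rho\in\ell^{p,\infty}$ and $\rho\in\ell^p$, and there is a gap between them. For $p>2$ both read $\rho\in\ell^q$: the gap has closed, and these tests no longer tell weak type from strong type.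

Nevertheless the conjecture is false. Our construction needs one property of the group.

\medskip
\noindent\textbf{Condition (A).} \emph{For every $m$, the group $G$ contains an abelian subgroup, not necessarily closed, with at least $m$ elements.}
\medskip

Every infinite abelian group and every group with an element of infinite order satisfies (A).

\begin{theorem}\label{thm:main}
Let $G$ be a locally compact group satisfying \textup{(A)} and let $2<p<\infty$. There are constants $c<\infty$ and $0<\gamma<1$, depending only on $p$, and for each $N\ge1$ a finitely supported real function $\rho$ on $G$, such that the convolution operator $W_N=\lambda(\rho)$ satisfies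
\[
\|W_N\|_{p\to(p,\infty)}\le c\,\gamma^N\,\|W_N\|_{p\to p},\qquad W_N\ne0 .
\]
Consequently $L^p_p(G)\ne L^{p,\infty}_p(G)$. In particular, Cowling's conjecture fails for the amenable group $\mathbb Z$ and every $p$ with $2<p<\infty$.
\end{theorem}

The failure persists on the whole Lorentz scale between $L^p$ and $L^{p,\infty}$. Let $h^*(t)=\inf\{s>0:|\{|h|>s\}|\le t\}$ be the decreasing rearrangement of $h$, and for $r<\infty$ let $L^{p,r}(G)$ be the space of all $h$ with
\[
\|h\|_{p,r}=\Bigl(\int_0^\infty\bigl(t^{1/p}h^*(t)\bigr)^r\,\frac{dt}{t}\Bigr)^{1/r}<\infty .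
\]

\begin{theorem}\label{thm:single}
For $G$ and $p$ as in Theorem~\ref{thm:main} there is a single convolution operator that is bounded from $L^p(G)$ to $L^{p,r}(G)$ for every $r>p$, and in particular is of weak type $(p,p)$, but is not bounded on $L^p(G)$. It can be taken to be a limit, in all the norms $L^p\to L^{p,r}$ with $p<r\le\infty$, of operators $\lambda(\rho)$ with $\rho$ finitely supported. The range $r>p$ is sharp, since $L^{p,p}=L^p$.
\end{theorem}

\begin{corollary}\label{cor:iff}
If $G$ is amenable and satisfies \textup{(A)}, then for $1<p<\infty$ we have $L^p_p(G)=L^{p,\infty}_p(G)$ if and only if $p=2$. Condition \textup{(A)} holds for all infinite abelian groups, all nondiscrete locally compact groups, and all infinite discrete elementary amenable groups.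
\end{corollary}

The proof of Theorem~\ref{thm:main} begins with duality: the weak norm of $W$ is controlled by the action of its adjoint $R$ on indicator functions in $L^q$ (Section~\ref{sec:duality}). So we need operators $R$ that are much smaller on indicators than on general functions. A single factor $I+\varepsilon S$, with $S$ a long Rudin--Shapiro operator (Section~\ref{sec:RS}), is smaller on indicators by a fixed factor $\gamma<1$ (Section~\ref{sec:onestep}), and these factors multiply when the lengths grow fast enough (Section~\ref{sec:product}). Besides elementary facts on Lorentz spaces, the proof uses only the Riesz--Thorin theorem and the open mapping theorem. Except in Section~\ref{sec:groups}, $p>2$ is fixed, so that $1<q<2$.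

\section{Weak type and indicator functions}\label{sec:duality}

We use the following facts on Lorentz spaces, for $p\le r\le\infty$.
\begin{itemize}
\item[(L1)] $\|h\|_{p,p}=\|h\|_p$ and $\|h\|_{p,\infty}=\sup_{t>0}t^{1/p}h^*(t)$, because $h^*$ and $|h|$ have the same distribution function.
\item[(L2)] For $r<s<\infty$,
\[
\|h\|_{p,\infty}\le(r/p)^{1/r}\|h\|_{p,r},\qquad \|h\|_{p,s}^s\le\|h\|_{p,\infty}^{s-r}\,\|h\|_{p,r}^r .
\]
The first inequality follows from $\|h\|_{p,r}^r\ge h^*(t)^r\int_0^tu^{r/p-1}du=(p/r)\,(t^{1/p}h^*(t))^r$, and the second from $(t^{1/p}h^*)^s\le\|h\|_{p,\infty}^{s-r}(t^{1/p}h^*)^r$. Hence $L^{p,r}\subset L^{p,s}$ continuously for $r\le s\le\infty$.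
\item[(L3)] The quantity $\|h\|_{p,r}$ need not satisfy the triangle inequality. However, since $p>1$, replacing $h^*$ by $h^{**}(t)=t^{-1}\int_0^th^*$ in the formulas for $\|h\|_{p,r}$ and in (L1) gives a norm that is comparable to $\|h\|_{p,r}$ and under which $L^{p,r}$ is complete.
\end{itemize}
Let $L^{p,r}_p(G)$ be the space of convolution operators bounded from $L^p(G)$ to $L^{p,r}(G)$, with best constant $\|W\|_{p\to(p,r)}$. A right translation multiplies the measures of all sets by one constant, so it is bounded on each $L^{p,r}(G)$, and commuting with it is a closed condition on operators. By (L3), $L^{p,r}_p(G)$ is therefore a Banach space under a norm comparable to $\|W\|_{p\to(p,r)}$. This turns the problem into a quantitative one about finitely supported kernels.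

\begin{lemma}\label{lem:open}
If $L^p_p(G)=L^{p,\infty}_p(G)$, then there is $C<\infty$ with $\|W\|_{p\to p}\le C\|W\|_{p\to(p,\infty)}$ for all $W\in L^p_p(G)$.
\end{lemma}

\begin{proof}
The inclusion $L^p_p(G)\to L^{p,\infty}_p(G)$ is continuous by (L2) with $r=p$. If it is onto, it is a continuous linear bijection of Banach spaces, and its inverse is continuous by the open mapping theorem.
\end{proof}

The weak norm is awkward to bound directly, since it concerns the level sets of $W\varphi$ for arbitrary $\varphi$. Integrating $W\varphi$ over a level set moves the problem to the adjoint, which is then applied to an indicator. For an operator $R$ on $L^q(G)$ put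
\[
\mathcal I(R)=\sup\bigl\{|E|^{-1/q}\,\|R\mathbf 1_E\|_q:\ E\subset G\text{ measurable},\ 0<|E|<\infty\bigr\}\le\|R\|_{q\to q}.
\]

\begin{lemma}\label{lem:dual}
Let $\rho$ be finitely supported, $R=\lambda(\rho)$ and $W=\sum_x\rho(x)\lambda(x^{-1})$. Then
\[
\|W\|_{p\to p}=\|R\|_{q\to q},\qquad \|W\|_{p\to(p,\infty)}\le 4^{1/p}\sqrt2\;\mathcal I(R).
\]
\end{lemma}

\begin{proof}
By left invariance $\int\varphi(xy)\psi(y)\,dy=\int\varphi(y)\psi(x^{-1}y)\,dy$, so $\int(W\varphi)\psi=\int\varphi\,(R\psi)$ for $\varphi\in L^p$, $\psi\in L^q$. Both operator norms equal the supremum of the modulus of this form over $\|\varphi\|_p\le1$, $\|\psi\|_q\le1$.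

Let $\varphi\in L^p$ and $t>0$. The set $\{|W\varphi|>t\}$ has finite measure because $W\varphi\in L^p$. To limit cancellation in the integral of $W\varphi$, cut $\mathbb C\setminus\{0\}$ into four sectors of opening $\pi/2$ and split the set into $E_1,\dots,E_4$ according to the sector that contains $W\varphi$. Let $\omega_j$ be the unimodular number that rotates the bisector of the $j$th sector to the positive axis. On $E_j$ we have $\operatorname{Re}(\omega_jW\varphi)\ge|W\varphi|\cos(\pi/4)>t/\sqrt2$. Hence
\[
\frac{t|E_j|}{\sqrt2}\le\Bigl|\int_{E_j}W\varphi\Bigr|=\Bigl|\int\varphi\,R\mathbf 1_{E_j}\Bigr|\le\|\varphi\|_p\,\mathcal I(R)\,|E_j|^{1/q},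
\]
so $t^p|E_j|\le(\sqrt2\,\mathcal I(R)\|\varphi\|_p)^p$. Add the four inequalities and take $p$th roots.
\end{proof}

It therefore suffices to find $R_N=\lambda(\rho_N)$ with $\mathcal I(R_N)\le\gamma^N\|R_N\|_{q\to q}$.

\section{Rudin--Shapiro kernels}\label{sec:RS}

What distinguishes an indicator from a general function? If $g$ vanishes off a set $Y$ of finite measure, then $\|g\|_q\le|Y|^{1/q-1/2}\|g\|_2$ by H\"older's inequality, since $q<2$. For $g=\mathbf 1_Y$ this is an equality, so for indicators $L^2$ information converts into $L^q$ information without loss. This suggests looking for an operator $S=\lambda(K)$ that has norm about $1$ on $L^q$ and very small norm on $L^2$. On a discrete group $\|S\|_{s\to s}\ge\|S\delta_e\|_s=\|K\|_s$, so $K$ should have $\|K\|_q=1$ and small $\|K\|_2$: it should be long and flat, say $|K|=n^{-1/q}$ on a set of $n$ points, in which case $\|K\|_2=n^{1/2-1/q}$. Signs are needed. On $\mathbb Z$ the positive kernel $n^{-1/q}\mathbf 1_{[1,n]}$ gives an operator of norm $\|K\|_1=n^{1/p}$ on every $\ell^s$, $1<s<\infty$, by the first test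 of Section~\ref{sec:intro}. The Rudin--Shapiro recursion produces signs for which both lower bounds $\|K\|_q$ and $\|K\|_2$ are attained up to small explicit constants.

Let $H\subset G$ be an abelian subgroup, let $x_1,\dots,x_d,z\in H$ and $n=2^d$, and assume that the $n$ products $zx_1^{\eta_1}\cdots x_d^{\eta_d}$, $\eta\in\{0,1\}^d$, are distinct. Let $A$ be the set of these products. Define $\alpha_0=\beta_0=\delta_e$ and
\[
\alpha_i=\alpha_{i-1}+\delta_{x_i}*\beta_{i-1},\qquad \beta_i=\alpha_{i-1}-\delta_{x_i}*\beta_{i-1}\qquad(1\le i\le d).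
\]
By induction each of $\alpha_i,\beta_i$ is a sum of the point masses at $x_1^{\eta_1}\cdots x_i^{\eta_i}$, $\eta\in\{0,1\}^i$, with signs $\pm1$: the terms with $\eta_i=0$ come from $\alpha_{i-1}$ and those with $\eta_i=1$ from $\delta_{x_i}*\beta_{i-1}$. We call
\[
K=n^{-1/q}\,\delta_z*\alpha_d
\]
a \emph{Rudin--Shapiro kernel of length $n$}. It is real and supported on $A$, and $|K|=n^{-1/q}$ on $A$; thus $\|K\|_q=1$ and $\|K\|_1=n^{1/p}$. For example, on $\mathbb Z$ with $x_i=2^{i-1}$ we get $\alpha_1=\delta_0+\delta_1$, $\beta_1=\delta_0-\delta_1$ and $\alpha_2=\delta_0+\delta_1+\delta_2-\delta_3$.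

\begin{lemma}\label{lem:RS}
Let $K$ be a Rudin--Shapiro kernel of length $n$ and $S=\lambda(K)$. Then
\begin{equation}\label{eq:RS}
\|S\|_{2\to2}\le\sqrt2\,n^{1/2-1/q},\qquad \|S\|_{q\to q}\le2^{1/p}.
\end{equation}
Also $\|K*h\|_q\le2^{1/p}\|h\|_q$ for every finitely supported $h$ on $H$.
\end{lemma}

\begin{proof}
Put $P_i=\lambda(\alpha_i)$ and $Q_i=\lambda(\beta_i)$. For $\varphi\in L^2(G)$ the parallelogram law and the fact that $\lambda(x_i)$ is an isometry give
\[
\|P_i\varphi\|_2^2+\|Q_i\varphi\|_2^2=2\|P_{i-1}\varphi\|_2^2+2\|\lambda(x_i)Q_{i-1}\varphi\|_2^2=2\bigl(\|P_{i-1}\varphi\|_2^2+\|Q_{i-1}\varphi\|_2^2\bigr).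
\]
For $i=0$ the sum is $2\|\varphi\|_2^2$, so $\|P_d\varphi\|_2^2\le2^{d+1}\|\varphi\|_2^2=2n\|\varphi\|_2^2$. Since $S=n^{-1/q}\lambda(z)P_d$, the first bound follows.

The Riesz--Thorin theorem states that a linear operator on complex functions with norm at most $M_0$ on $L^{s_0}$ and at most $M_1$ on $L^{s_1}$ has norm at most $M_0^{1-\theta}M_1^{\theta}$ on $L^s$, where $1/s=(1-\theta)/s_0+\theta/s_1$ and $0<\theta<1$. We apply it to $P_d$ with $s_0=1$, $M_0=n$, $s_1=2$, $M_1=(2n)^{1/2}$ and $\theta=2/p$, for which $1-\theta+\theta/2=1/q$. This gives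
\[
\|S\|_{q\to q}\le n^{-1/q}\,n^{1-2/p}\,(2n)^{1/p}=2^{1/p}\,n^{1-1/p-1/q}=2^{1/p}.
\]
The last statement is \eqref{eq:RS} for the discrete group $H$ in place of $G$, where $\lambda(K)h=K*h$.
\end{proof}

\section{One step}\label{sec:onestep}

Consider $R=I+\varepsilon S$ with $0<\varepsilon<1$. The triangle inequality gives $\|Rg\|_q\le(1+2^{1/p}\varepsilon)\|g\|_q$. This can be improved when $Sg$ lives mostly off the support of $g$, because disjointly supported functions add in the $\ell^q$ sense. The part of $Sg$ on the support of $g$ is controlled through $L^2$.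

\begin{lemma}\label{lem:upperstep}
Let $S$ be as in Lemma~\ref{lem:RS}, let $g\in L^2(G)$, and suppose that $Y=\{g\ne0\}$ has finite measure. Then
\[
\|g+\varepsilon Sg\|_q^q\le\bigl(\|g\|_q+\varepsilon\sqrt2\,n^{1/2-1/q}\,|Y|^{1/q-1/2}\|g\|_2\bigr)^q+2^{q-1}\varepsilon^q\|g\|_q^q .
\]
\end{lemma}

\begin{proof}
Split the integral of $|g+\varepsilon Sg|^q$ over $Y$ and its complement. On $Y$ use the triangle inequality, then H\"older's inequality and \eqref{eq:RS}:
\[
\|\mathbf 1_YSg\|_q\le|Y|^{1/q-1/2}\|Sg\|_2\le\sqrt2\,n^{1/2-1/q}\,|Y|^{1/q-1/2}\|g\|_2 .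
\]
Off $Y$ the function equals $\varepsilon Sg$, and $\|Sg\|_q^q\le2^{q/p}\|g\|_q^q=2^{q-1}\|g\|_q^q$ by \eqref{eq:RS}.
\end{proof}

We now work out the case $N=1$ on $G=\mathbb Z$. Take $x_i=2^{i-1}$ and $z=1$, so that $K$ is supported on $\{1,\dots,n\}$, and put $\mu=\delta_0+\varepsilon K$, $R=\lambda(\mu)$.

\emph{Indicators.} For $g=\mathbf 1_E$ we have $|Y|^{1/q-1/2}\|g\|_2=|E|^{1/q}=\|g\|_q$, so Lemma~\ref{lem:upperstep} gives
\[
\mathcal I(R)^q\le\bigl(1+\varepsilon\sqrt2\,n^{1/2-1/q}\bigr)^q+2^{q-1}\varepsilon^q .
\]
Since $1/2-1/q<0$, the right side tends to $1+2^{q-1}\varepsilon^q$ as $n\to\infty$.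

\emph{A function with two levels.} To do better than an indicator, a function should have one part that $S$ maps onto another part, so that $g$ and $\varepsilon Sg$ add coherently. The kernel $\mu$ itself is such a function: it has a peak of height $1$ at $0$ and a plateau of height $\varepsilon n^{-1/q}$ on $\{1,\dots,n\}$, and $\varepsilon S$ maps the peak exactly onto the plateau. Indeed
\[
R\mu=\mu*\mu=\delta_0+2\varepsilon K+\varepsilon^2K*K .
\]
Since $0\notin\operatorname{supp}K$ and $\|K\|_q=1$, we have $\|\mu\|_q^q=1+\varepsilon^q$ and $\|\delta_0+2\varepsilon K\|_q^q=1+2^q\varepsilon^q$, while $\|K*K\|_q\le2^{1/p}\le2$ by Lemma~\ref{lem:RS}. Therefore $\|R\|_{q\to q}\ge\nu(\varepsilon)$ for every $n$, where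
\[
\nu(\varepsilon)=\frac{(1+2^q\varepsilon^q)^{1/q}-2\varepsilon^2}{(1+\varepsilon^q)^{1/q}} .
\]
Lemma~\ref{lem:upperstep} does not stand in the way: for $g=\mu$ we have $|Y|=n+1$ and $\|g\|_2\ge1$, so the factor $|Y|^{1/q-1/2}$ cancels the gain $n^{1/2-1/q}$.

To first order in $\varepsilon^q$ we are comparing $1+2^{q-1}\varepsilon^q$ with $1+(2^q-1)\varepsilon^q$, and $2^{q-1}<2^q-1$ exactly when $q>1$. The error $2\varepsilon^2$ is of lower order exactly when $q<2$.

\begin{lemma}\label{lem:constants}
There is $\varepsilon\in(0,1)$, depending only on $p$, with $\nu(\varepsilon)>(1+2^{q-1}\varepsilon^q)^{1/q}$.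
\end{lemma}

\begin{proof}
Using $(1+u)^{1/q}=1+u/q+O(u^2)$ three times, we get, as $\varepsilon\to0$,
\begin{multline*}
\bigl[(1+2^q\varepsilon^q)^{1/q}-2\varepsilon^2\bigr]-(1+\varepsilon^q)^{1/q}(1+2^{q-1}\varepsilon^q)^{1/q}\\
=\tfrac1q\bigl(2^q-1-2^{q-1}\bigr)\varepsilon^q-2\varepsilon^2+O(\varepsilon^{2q})
=\varepsilon^q\Bigl[\tfrac1q\bigl(2^{q-1}-1\bigr)-2\varepsilon^{2-q}+O(\varepsilon^{q})\Bigr].
\end{multline*}
The bracket is positive for small $\varepsilon$ because $1<q<2$.
\end{proof}

From now on $\varepsilon$ is as in Lemma~\ref{lem:constants}, $\nu=\nu(\varepsilon)$, and $\kappa>1$ is fixed with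
\begin{equation}\label{eq:kappa}
1+2^{q-1}\varepsilon^q<\kappa^q<\nu^q,\qquad\text{and}\qquad\gamma=\kappa/\nu<1 .
\end{equation}
These numbers depend only on $p$. For large $n$ our example has $\mathcal I(R)\le\kappa$ and $\|R\|_{q\to q}\ge\nu$, which is the desired inequality for $N=1$.

\begin{remark}
The constant $\sqrt2$ in \eqref{eq:RS} matters. If we only knew $\|S\|_{2\to2}\le Cn^{1/2-1/q}$, the interpolation would give $\|S\|_{q\to q}^q\le C^{2(q-1)}$, and we would need $C^{2(q-1)}<2^q-1$. For $C=2$ this reads $s^2<2s-1$ with $s=2^{q-1}$, which is false.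
\end{remark}

\section{Products of rapidly increasing length}\label{sec:product}

One factor $\gamma$ is not enough against the unknown constant in Lemma~\ref{lem:open}, so we iterate. Fix $N$. For Rudin--Shapiro kernels $K_1,\dots,K_N$ of lengths $n_k=2^{d_k}$ in one abelian subgroup $H$, put $S_k=\lambda(K_k)$ and
\[
\mu_k=\delta_e+\varepsilon K_k,\qquad \rho_0=\delta_e,\quad\rho_k=\mu_k*\rho_{k-1},\qquad R_k=\lambda(\rho_k)=(I+\varepsilon S_k)R_{k-1}.
\]
Two difficulties arise. In the upper bound, $I+\varepsilon S_{k+1}$ is applied to $R_k\mathbf 1_E$, which is no longer an indicator; this is handled by the \emph{lengths} of the kernels. In the lower bound, $\delta_0$ is replaced by a function with many points in its support, whose translates might overlap; this is handled by the \emph{positions} of the kernels. Condition (A) may provide only finite abelian subgroups, so the order of choices matters: first the lengths, then a subgroup $H$ large enough for all $N$ steps, then the positions.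

\subsection*{Lengths} Put $m_0=1$ and $m_k=\prod_{j\le k}(1+n_j)$. Whatever the positions,
\begin{equation}\label{eq:mk}
|\operatorname{supp}\rho_k|\le m_k,\qquad\|\rho_k\|_1\le\prod_{j\le k}\bigl(1+\varepsilon n_j^{1/p}\bigr)\le m_k .
\end{equation}
So $R_k\mathbf 1_E$ is a combination of at most $m_k$ translates of $\mathbf 1_E$, and its loss in H\"older's inequality is bounded in terms of $m_k$ alone, uniformly in $E$. A sufficiently long next kernel absorbs this loss. Choose the powers of two $n_1,\dots,n_N$ successively so large that $\eta_{k+1}=\sqrt2\,n_{k+1}^{1/2-1/q}\,m_k^{1/q+1/2}$ satisfies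
\begin{equation}\label{eq:sizes}
(\kappa^k+\varepsilon\eta_{k+1})^q\le\kappa^{kq}\bigl(\kappa^q-2^{q-1}\varepsilon^q\bigr)\qquad(0\le k<N).
\end{equation}
This is possible: $\eta_{k+1}\to0$ as $n_{k+1}\to\infty$ with $m_k$ fixed, and at $\eta_{k+1}=0$ the inequality is strict because $\kappa^q-2^{q-1}\varepsilon^q>1$ by \eqref{eq:kappa}. The choice does not involve $G$.

\begin{proposition}\label{prop:upper}
If the lengths satisfy \eqref{eq:sizes}, then $\mathcal I(R_k)\le\kappa^k$ for $0\le k\le N$.
\end{proposition}

\begin{proof}
The case $k=0$ is trivial since $R_0=I$. Assume the bound for some $k<N$, let $0<|E|<\infty$, and put $g=R_k\mathbf 1_E=\sum_x\rho_k(x)\mathbf 1_{xE}$ and $Y=\{g\ne0\}$. By \eqref{eq:mk} and left invariance, $|Y|\le m_k|E|$ and $\|g\|_2\le\|\rho_k\|_1|E|^{1/2}\le m_k|E|^{1/2}$. Hence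
\[
\sqrt2\,n_{k+1}^{1/2-1/q}\,|Y|^{1/q-1/2}\|g\|_2\le\eta_{k+1}|E|^{1/q}.
\]
Lemma~\ref{lem:upperstep}, the bound $\|g\|_q\le\kappa^k|E|^{1/q}$ and \eqref{eq:sizes} give
\[
\|R_{k+1}\mathbf 1_E\|_q^q\le\bigl[(\kappa^k+\varepsilon\eta_{k+1})^q+2^{q-1}\varepsilon^q\kappa^{kq}\bigr]|E|\le\kappa^{(k+1)q}|E|.\qedhere
\]
\end{proof}

\subsection*{Positions} In the one-step example we tested $\lambda(\mu)$ on $\mu$. We shall test $\lambda(\rho_N)$ on $\rho_N$, so we must follow the norms of $\rho_k$ and $\rho_k*\rho_k$. The computation of Section~\ref{sec:onestep} survives if the translates of their supports by the points of $\{e\}\cup\operatorname{supp}K_{k+1}$ are disjoint. The next lemma places a kernel in this way.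

\begin{lemma}\label{lem:positions}
Let $H$ be an abelian group, $F\subset H$ a finite set with $e\in F$, and $d\ge0$. If $|H|>3^d|F|^2$, then there are $x_1,\dots,x_d,z\in H$ such that the $2^d+1$ sets $F$ and $zx_1^{\eta_1}\cdots x_d^{\eta_d}F$, $\eta\in\{0,1\}^d$, are pairwise disjoint. In particular the elements $e$ and $zx_1^{\eta_1}\cdots x_d^{\eta_d}$ are distinct.
\end{lemma}

\begin{proof}
Put $\Phi=FF^{-1}$, so that $\Phi=\Phi^{-1}$ and $|\Phi|\le|F|^2$. If $aF$ meets $a'F$, then $aa'^{-1}\in\Phi$; so it suffices to keep the quotients of differently labeled elements out of $\Phi$. Once $x_1,\dots,x_i$ are chosen, let $D_i$ be the set of products $x_1^{\epsilon_1}\cdots x_i^{\epsilon_i}$ with $\epsilon_j\in\{-1,0,1\}$, and let $D_0=\{e\}$. Then $D_i=D_i^{-1}$ and $|\Phi D_i|\le3^i|F|^2<|H|$ for $i\le d$. Choose successively $x_i\notin\Phi D_{i-1}$ for $i=1,\dots,d$, and then $z\notin\Phi D_d$.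

If $\eta\ne\eta'$ and $i$ is the largest index with $\eta_i\ne\eta_i'$, then the quotient of the two products, or its inverse, has the form $x_iy$ with $y\in D_{i-1}$. If it were in $\Phi$, then $x_i\in\Phi y^{-1}\subset\Phi D_{i-1}$, which is excluded. The quotient of a product and $e$, or its inverse, is $zy$ with $y\in D_d$, and $zy\in\Phi$ would give $z\in\Phi D_d$, which is excluded. The last claim holds because $F\neq\emptyset$.
\end{proof}

By (A), fix an abelian subgroup $H\subset G$ with $|H|>3^{d_{k}}\cdot9m_{k-1}^4$ for $1\le k\le N$. Given $K_1,\dots,K_{k-1}$ on $H$, put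
\[
F_{k-1}=\{e\}\cup\operatorname{supp}\rho_{k-1}\cup\operatorname{supp}(\rho_{k-1}*\rho_{k-1}).
\]
By \eqref{eq:mk}, $|F_{k-1}|\le1+m_{k-1}+m_{k-1}^2\le3m_{k-1}^2$, so Lemma~\ref{lem:positions} applies with $F=F_{k-1}$ and $d=d_k$. Let $K_k$ be the Rudin--Shapiro kernel built on the points it provides, and $A_k=\operatorname{supp}K_k$. The sets $aF_{k-1}$, $a\in\{e\}\cup A_k$, are pairwise disjoint. So for $h$ supported in $F_{k-1}$ and $t>0$, the summands in $(\delta_e+tK_k)*h=h+t\sum_{a\in A_k}K_k(a)\,\delta_a*h$ have disjoint supports, and $\|K_k\|_q=1$ gives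
\begin{equation}\label{eq:disjoint}
\|(\delta_e+tK_k)*h\|_q^q=(1+t^q)\|h\|_q^q .
\end{equation}

\begin{proposition}\label{prop:lower}
With these positions, $\|R_N\|_{q\to q}\ge\nu^N$.
\end{proposition}

\begin{proof}
We first work with counting measure on $H$. Put $u_k=\rho_k*\rho_k$. By \eqref{eq:disjoint} with $t=\varepsilon$ and $h=\rho_{k-1}$,
\[
\|\rho_k\|_q=(1+\varepsilon^q)^{1/q}\|\rho_{k-1}\|_q .
\]
Since $H$ is abelian, convolution on $H$ is commutative, and
\[
u_k=\mu_k*\mu_k*u_{k-1}=(\delta_e+2\varepsilon K_k)*u_{k-1}+\varepsilon^2K_k*K_k*u_{k-1}.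
\]
The first term has norm $(1+2^q\varepsilon^q)^{1/q}\|u_{k-1}\|_q$ by \eqref{eq:disjoint} with $t=2\varepsilon$ and $h=u_{k-1}$. The second has norm at most $2^{2/p}\varepsilon^2\|u_{k-1}\|_q\le2\varepsilon^2\|u_{k-1}\|_q$, by Lemma~\ref{lem:RS} applied twice and $p>2$. Hence
\[
\|u_k\|_q\ge\bigl[(1+2^q\varepsilon^q)^{1/q}-2\varepsilon^2\bigr]\|u_{k-1}\|_q .
\]
Dividing, we get $\|u_k\|_q/\|\rho_k\|_q\ge\nu\,\|u_{k-1}\|_q/\|\rho_{k-1}\|_q$, and $u_0=\rho_0=\delta_e$. Thus $\|u_N\|_q\ge\nu^N\|\rho_N\|_q>0$.

To pass to Haar measure on $G$ we thicken points to small sets. Let $X=\operatorname{supp}\rho_N\cup\operatorname{supp}u_N$. The finite set $X^{-1}X\setminus\{e\}$ is closed, so by continuity of $(v,w)\mapsto vw^{-1}$ there is a relatively compact open neighborhood $U$ of $e$ with $UU^{-1}\cap X^{-1}X=\{e\}$; it has $0<|U|<\infty$. If $sv=s'w$ with $s,s'\in X$ and $v,w\in U$, then $s'^{-1}s=wv^{-1}$ lies in this intersection, so $s=s'$. Thus the sets $sU$, $s\in X$, are disjoint, each of measure $|U|$. Since $\lambda(s)\mathbf 1_U=\mathbf 1_{sU}$, every $h$ supported in $X$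 satisfies $\|\lambda(h)\mathbf 1_U\|_q=|U|^{1/q}\|h\|_q$. For $\varphi=\lambda(\rho_N)\mathbf 1_U\neq0$ we have $R_N\varphi=\lambda(u_N)\mathbf 1_U$, and so
\[
\|R_N\varphi\|_q=|U|^{1/q}\|u_N\|_q\ge\nu^N|U|^{1/q}\|\rho_N\|_q=\nu^N\|\varphi\|_q.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $W_N=\sum_x\rho_N(x)\lambda(x^{-1})=\lambda(\rho)$ with $\rho(x)=\rho_N(x^{-1})$, a finitely supported real function. By Lemma~\ref{lem:dual} and Proposition~\ref{prop:lower}, $\|W_N\|_{p\to p}\ge\nu^N$, so $W_N\ne0$. By Lemma~\ref{lem:dual} and Proposition~\ref{prop:upper}, with $c=4^{1/p}\sqrt2$,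
\[
\|W_N\|_{p\to(p,\infty)}\le c\,\kappa^N=c\,\gamma^N\nu^N\le c\,\gamma^N\|W_N\|_{p\to p}.
\]
If $L^p_p(G)=L^{p,\infty}_p(G)$, Lemma~\ref{lem:open} gives $1\le Cc\gamma^N$ for all $N$, which is impossible. The group $\mathbb Z$ is infinite and abelian, so it is amenable and satisfies (A).
\end{proof}

\begin{remark}
The hypothesis $p>2$, that is $q<2$, is used in the interpolation between $L^1$ and $L^2$, in H\"older's inequality in Lemma~\ref{lem:upperstep}, in the decay of $n^{1/2-1/q}$, and in making $\varepsilon^2$ negligible against $\varepsilon^q$. At $p=2$ the last two effects vanish, and on $\mathbb Z$ the conclusion is false, since there the weak and strong norms of $\lambda(\rho)$ are equal (Section~\ref{sec:intro}). The hypothesis $p<\infty$ gives $2^{q-1}>1$ in Lemma~\ref{lem:constants}. Commutativity of $H$ is used in Lemma~\ref{lem:positions} and in the identity $u_k=\mu_k*\mu_k*u_{k-1}$. Amenability is not used.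
\end{remark}

\section{One operator for all Lorentz exponents}\label{sec:single}

A function that is bounded in $L^p$ and small in $L^{p,\infty}$ is small in every intermediate space $L^{p,r}$. So the operators $W_N$ defeat all these norms at once, and a closed graph argument produces a single operator. The only new point is that infinitely many norms are involved, so the argument takes place in a Fr\'echet space: a complete vector space whose topology is given by countably many seminorms. The closed graph theorem holds for linear maps from a Fr\'echet space to a Banach space, and such a map is continuous exactly when it is bounded by a constant times the maximum of finitely many of the seminorms.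

\begin{proof}[Proof of Theorem~\ref{thm:single}]
Put $V_N=W_N/\|W_N\|_{p\to p}$, so that $\|V_N\|_{p\to p}=1$ and $\|V_N\|_{p\to(p,\infty)}\le c\gamma^N$. For $p<r<\infty$, (L1) and (L2) give $\|h\|_{p,r}\le\|h\|_{p,\infty}^{1-p/r}\|h\|_p^{p/r}$. Taking $h=V_N\varphi$ we obtain
\begin{equation}\label{eq:small}
\|V_N\|_{p\to(p,r)}\le(c\gamma^N)^{1-p/r}\longrightarrow0\quad(N\to\infty)\qquad\text{for each }r\in(p,\infty],
\end{equation}
with $p/\infty=0$.

Let $\mathcal X=\bigcap_{p<r\le\infty}L^{p,r}_p(G)$, with the topology given by the norms of $L^{p,r}_p(G)$ for $r\in\{r_1,r_2,\dots\}\cup\{\infty\}$, where $r_m\downarrow p$. By (L2), each $\|\cdot\|_{p\to(p,r)}$ with $r>p$ is at most a constant times $\|\cdot\|_{p\to(p,r_m)}$ for $r_m<r$, so convergence in $\mathcal X$ is convergence in all the norms with $p<r\le\infty$. The space $\mathcal X$ is complete. Indeed, a Cauchy sequence has a limit in each Banach space $L^{p,r}_p(G)$, and these limits agree, because by (L2) each of them is also the limit in $L^{p,\infty}_p(G)$. So $\mathcal X$ is a Fr\'echet space, and so is the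 closure $\mathcal X_0$ in $\mathcal X$ of the subspace of all $\lambda(\rho)$ with $\rho$ finitely supported. As $\mathcal X$ is metrizable, each element of $\mathcal X_0$ is the limit in $\mathcal X$ of a sequence of such operators.

Suppose that $\mathcal X_0\subset L^p_p(G)$. The inclusion map has closed graph: if $T_j\to T$ in $\mathcal X_0$ and $T_j\to T'$ in $L^p_p(G)$, then both convergences hold in $L^{p,\infty}_p(G)$, so $T=T'$. Hence there are $C<\infty$ and a finite set $J\subset(p,\infty]$ with $\|T\|_{p\to p}\le C\max_{r\in J}\|T\|_{p\to(p,r)}$ for all $T\in\mathcal X_0$. For $T=V_N$ the left side is $1$ and the right side tends to $0$ by \eqref{eq:small}, a contradiction. Any element of $\mathcal X_0$ outside $L^p_p(G)$ has the required properties. The last sentence of the theorem is (L1).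
\end{proof}

\section{Groups with large abelian subgroups}\label{sec:groups}

Recall that a group is \emph{locally finite} if its finitely generated subgroups are finite, and that the \emph{elementary amenable} groups form the smallest class of discrete groups that contains all finite and all abelian groups and is closed under subgroups, quotients, extensions and directed unions. The structure theorems quoted below are used only in this section.

\begin{proof}[Proof of Corollary~\ref{cor:iff}]
Let $G$ be amenable and satisfy (A). For $p>2$ the two spaces differ by Theorem~\ref{thm:main}. For $p=2$ they coincide by Cowling's theorem. For $1<p<2$ they differ by the theorem of Cowling and Fournier, which applies because (A) forces $G$ to be infinite.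

For the second statement we find an infinite abelian subgroup in each case. If $G$ is infinite and abelian, take $G$ itself.

Let $G$ be nondiscrete. If the identity component of $G$ is nontrivial, it contains a nontrivial one-parameter subgroup \cite{MZ}, the image of a nonconstant continuous homomorphism from $\mathbb R$. This image is abelian, and it is infinite because it is connected and has more than one point. Otherwise $G$ is totally disconnected, and by van Dantzig's theorem it has a compact open subgroup. That subgroup is infinite, since a finite open subgroup would make $\{e\}$ open in $G$. Every infinite compact group contains an infinite abelian subgroup \cite{Zel}.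

Let $G$ be infinite, discrete and elementary amenable. An element of infinite order generates an infinite cyclic subgroup. If there is none, $G$ is a torsion group, hence locally finite \cite{Chou}, and infinite locally finite groups contain infinite abelian subgroups \cite{HK,Kar}.
\end{proof}

If an infinite locally compact group fails (A), its abelian subgroups have bounded order; it is then discrete by Corollary~\ref{cor:iff}, and a torsion group because its cyclic subgroups are finite. These are the only infinite locally compact groups not covered by Theorem~\ref{thm:main}, and we make no claim for them.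

\begin{thebibliography}{9}

\bibitem{Chou} Chou, Illinois J. Math. 24 (1980).

\bibitem{pp} \emph{Convolution operators of weak type $(p,p)$}, \texttt{http://www.math.uni.wroc.pl/\textasciitilde{}szwarc/pdf/p-p.pdf}.

\bibitem{HK} P. Hall and Kulatilaka, 1964.

\bibitem{Kar} Kargapolov, 1963.

\bibitem{MZ} Montgomery and Zippin, \emph{Topological Transformation Groups}.

\bibitem{Zel} Zelmanov, \emph{On periodic compact groups}, Israel J. Math. 77 (1992).

\end{thebibliography}
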